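\title{Posets of unbounded dimension whose graphs of incomparable pairs are $4$-colorable}

\begin{abstract}
The dimension of a finite poset that is not a total order is the chromatic number of a hypergraph on its ordered incomparable pairs. The edges of size two of this hypergraph form the graph of incomparable pairs. We show that the dimension is not bounded by any function of the chromatic number of this graph: there are incidence posets of triangle-free graphs whose graphs of incomparable pairs are $4$-colorable and whose dimension is arbitrarily large. Moreover, for all $d\ge t\ge 4$ some poset has dimension $d$ and a graph of incomparable pairs of chromatic number $t$. The proof turns the two parameters into one covering problem, posed once for linear orders and once for tournaments, and separates them by counting.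
\end{abstract}

\section{Dimension as a coloring problem}\label{sec:intro}

All posets and graphs in this paper are finite. A \emph{linear extension} of a poset $P=(X,\le)$ is a linear order $L$ on $X$ with $x\le y$ in $L$ whenever $x\le y$ in $P$. A \emph{realizer} is a nonempty family of linear extensions whose intersection is $P$, and the \emph{dimension} $\dim P$ is the least size of a realizer. Let $\mathrm{Inc}(P)$ be the set of ordered pairs $(x,y)$ of incomparable elements. A linear extension $L$ \emph{reverses} $(x,y)\in\mathrm{Inc}(P)$ if $y<x$ in $L$, and a set $S\subseteq\mathrm{Inc}(P)$ is \emph{reversible} if a single linear extension reverses all its members. A nonempty family of linear extensions is a realizer exactly when every pair in $\mathrm{Inc}(P)$ is reversed by one of them.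

The \emph{hypergraph of incomparable pairs} $\mathcal{H}_P$ has vertex set $\mathrm{Inc}(P)$, and its edges are the minimal non-reversible sets. A set of pairs contains no edge if and only if it is reversible, so a coloring of $\mathcal{H}_P$ without monochromatic edges is a partition of $\mathrm{Inc}(P)$ into reversible sets. Hence $\dim P=\chi(\mathcal{H}_P)$ when $P$ is not a total order.

The obstruction to reversibility is a cycle. Call distinct pairs $(x_1,y_1),\dots,(x_r,y_r)$ in $\mathrm{Inc}(P)$ an \emph{alternating cycle} of length $r$ if $x_i\le y_{i+1}$ in $P$ for all $i$, with indices modulo $r$. A linear extension reversing all of them would have $y_1<x_1\le y_2<x_2\le\dots<x_r\le y_1$, which is impossible. Conversely, if $S$ contains no alternating cycle, then the strict relations of $P$ together with the relations $y<x$ for $(x,y)\in S$ form an acyclic digraph, which extends to a linear order. So $S$ is reversible if and only if it contains no alternating cycle. Length $1$ does not occur, since $x_1\le y_1$ contradicts incomparability.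

The \emph{graph of incomparable pairs} $G_P$ keeps only the edges of $\mathcal{H}_P$ of size $2$, that is, the alternating cycles of length $2$: it has vertex set $\mathrm{Inc}(P)$, and distinct pairs satisfy
\begin{equation}\label{eq:adj}
(a,b)\ \text{is adjacent to}\ (c,d)\iff a\le d\ \text{ and }\ c\le b\ \text{ in } P .
\end{equation}
Since every edge of $G_P$ is an edge of $\mathcal{H}_P$,
\begin{equation}\label{eq:trivial}
\chi(G_P)\le\dim P\qquad\text{when $P$ is not a total order.}
\end{equation}
Thus $\chi(G_P)$ is the lower bound on the dimension that one gets from the shortest obstructions alone. The following question, posed in \cite{DGHC}, asks whether this bound keeps any control over the dimension.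

\begin{quote}
\textbf{Question.} Is there a function $f:\mathbb{R}\to\mathbb{R}$ such that for every positive integer $t$ and every finite poset $P$, the inequality $\chi(G_P)\le t$ implies $\dim P\le f(t)$?
\end{quote}

The small cases point to a positive answer. The pairs $(x,y)$ and $(y,x)$ are adjacent by \eqref{eq:adj}, so $\chi(G_P)\le 1$ forces $P$ to be a total order, of dimension $1$. It is known that a poset that is not a total order has dimension $2$ if and only if $\chi(G_P)=2$. It is also known that for each $t\ge2$ there is a poset $P_t$ with $\chi(G_{P_t})=t$ and $\dim P_t\ge(3/2)^{t-1}$. From these facts one would extrapolate that $f$ exists and grows at least exponentially. The answer, however, is negative, and the failure occurs already at $t=4$.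

The \emph{incidence poset} $P(F)$ of a graph $F=(V,E)$ has ground set $V\cup E$, and its only strict relations are $v<e$ for $v\in e$. The \emph{height} of a poset is the largest size of a chain in it.

\begin{theorem}\label{thm:main}
For every $k\ge1$ there is a poset $P$ of height $2$, the incidence poset of a triangle-free graph, with $\chi(G_P)\le4$ and $\dim P>k$. Hence no function $f$ as in the Question exists.
\end{theorem}

\begin{theorem}\label{thm:all}
For all integers $d\ge t\ge4$ there is a poset $P$ with $\chi(G_P)=t$ and $\dim P=d$.
\end{theorem}

So for $t\ge4$ every value of the dimension that \eqref{eq:trivial} allows does occur. We do not settle whether the dimension is bounded when $\chi(G_P)=3$; this is not needed for the Question.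

What $G_P$ forgets can be seen on an antichain $A$ with at least three elements. By \eqref{eq:adj} the only neighbor of $(a,b)$ is $(b,a)$. Read the pair $(a,b)$ as the demand that $a$ be placed above $b$. A set of demands is independent in $G_A$ if it never asks for both $(a,b)$ and $(b,a)$, that is, if it is part of a tournament. It is reversible if it is part of a linear order. The set $\{(x,y),(y,z),(z,x)\}$ is independent and not reversible. For an antichain this costs nothing, as both parameters equal $2$, but the comparison between tournaments and linear orders persists for incidence posets (Section~\ref{sec:cover}), where it can be made expensive. Section~\ref{sec:complete} shows why complete graphs defeat boundedly many linear orders but also boundedly many tournaments. Section~\ref{sec:construction} builds sparse graphs that linear orders cannot tell from complete ones, and Section~\ref{sec:four} shows that four tournaments handle them. Theorem~\ref{thm:all} is deduced in Section~\ref{sec:all}.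

\section{Covering a graph by linear orders and by tournaments}\label{sec:cover}

A \emph{tournament} on a set $V$ is a relation $\succ$ such that for any distinct $u,v\in V$ exactly one of $u\succ v$ and $v\succ u$ holds; we read $u\succ v$ as ``$u$ beats $v$''. A linear order is regarded as the tournament in which the larger element beats the smaller one. Tournaments $\succ_1,\dots,\succ_k$ on the vertex set of a graph $F$, not necessarily distinct, \emph{cover} $F$ if
\begin{itemize}
\item[(C1)] for every edge $xz$ and every vertex $v\notin\{x,z\}$ there is $\gamma$ with $v\succ_\gamma x$ and $v\succ_\gamma z$;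
\item[(C2)] for any distinct vertices $v,w$ there is $\gamma$ with $v\succ_\gamma w$.
\end{itemize}

\begin{proposition}\label{prop:cover}
Let $F=(V,E)$ be a graph, $P=P(F)$ and $k\ge1$.
\begin{itemize}
\item[(a)] If $\dim P\le k$, then $F$ is covered by $k$ linear orders.
\item[(b)] If $k\ge4$ and $F$ is covered by $k$ tournaments, then $\chi(G_P)\le k$.
\item[(c)] If $\chi(G_P)\le k$, then $F$ is covered by $k$ tournaments.
\end{itemize}
\end{proposition}

Parts (a) and (b) carry the proof of Theorem~\ref{thm:main}. Part (c) shows that nothing is lost in (b), and it is used only to explain why complete graphs do not answer the Question.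

\begin{proof}
The incomparable pairs of $P$ have one of the forms $(v,w)$ with $v\ne w$ in $V$, $(v,e)$ or $(e,v)$ with $v\in V$, $e\in E$, $v\notin e$, and $(e,e')$ with $e\ne e'$ in $E$.

(a) Let $L_1,\dots,L_k$ be a realizer, with repetitions if $\dim P<k$. If $e=xz\in E$ and $v\in V\setminus e$, then some $L_\gamma$ reverses $(v,e)$, so $x,z<e<v$ in $L_\gamma$. If $v\neq w$ are vertices, then some $L_\gamma$ reverses $(v,w)$, so $w<v$ in $L_\gamma$. Hence the restrictions of $L_1,\dots,L_k$ to $V$ satisfy (C1) and (C2).

(b) We first color the pairs whose first coordinate is a vertex. Let $\varphi(v,e)$ be an index $\gamma$ given by (C1) for the vertex $v$ and the edge $e$, and let $\varphi(v,w)$ be an index given by (C2). In both cases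
\begin{equation}\label{eq:beats}
v\succ_{\varphi(v,\beta)}u\qquad\text{for every vertex $u$ with $u\le\beta$.}
\end{equation}
Let $(v,\beta)$ and $(u,\delta)$ be adjacent with $u,v\in V$, so $v\le\delta$ and $u\le\beta$. Then $u\ne v$, because $v\le\delta$ while $u$ is incomparable to $\delta$. By \eqref{eq:beats}, $v$ beats $u$ in the tournament with index $\varphi(v,\beta)$ and $u$ beats $v$ in the tournament with index $\varphi(u,\delta)$. No tournament does both, so the two colors differ.

Now let $(e,\beta)$ be a pair with $e\in E$, adjacent to $(\alpha,\delta)$. Then $e\le\delta$ forces $\delta=e$, since $e$ is maximal, and $\alpha\le\beta$. At most three elements $\alpha$ of $P$ satisfy $\alpha\le\beta$: the element $\beta$ itself and, if $\beta$ is an edge, its two ends. So $(e,\beta)$ has at most three neighbors in $G_P$. Color these pairs one at a time, each with a color not yet used on its neighbors. Such a color exists because $k\ge4$; this is the only use of that hypothesis. The result is a proper $k$-coloring of $G_P$.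

(c) Let $\varphi$ be a proper coloring of $G_P$ with colors $1,\dots,k$. For distinct vertices $u,v$ put $v\succ_\gamma u$ if some incomparable pair $(v,\beta)$ with $u\le\beta$ has color $\gamma$. If both $v\succ_\gamma u$ and $u\succ_\gamma v$ held, through pairs $(v,\beta)$ and $(u,\delta)$, these pairs would be adjacent by \eqref{eq:adj} and have the same color. So each $\succ_\gamma$ extends to a tournament. Then $\gamma=\varphi(v,xz)$ witnesses (C1) and $\gamma=\varphi(v,w)$ witnesses (C2).
\end{proof}

By (a) and (b), Theorem~\ref{thm:main} follows once we find triangle-free graphs that are covered by four tournaments but not by $k$ linear orders.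

\section{Boxed vertices and complete graphs}\label{sec:complete}

For lower bounds we use a symmetric weakening of (C1). Fix tournaments $\succ_1,\dots,\succ_k$ on a set, and let $x,v,z$ be distinct elements. We say that $v$ is \emph{boxed} by $x,z$ if in each of the $k$ tournaments $v$ beats exactly one of $x$ and $z$. For linear orders this says that $v$ lies between $x$ and $z$ in every order. Whether $v$ is boxed by $x,z$ depends only on the restrictions of the tournaments to $\{x,v,z\}$. If the tournaments satisfy (C1) for a graph $F$, then
\begin{equation}\label{eq:unboxed}
\text{no vertex of $F$ is boxed by the two ends of an edge of $F$.}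
\end{equation}
A sequence $s_1,\dots,s_m$ of distinct elements is \emph{free} if $s_j$ is not boxed by $s_i,s_l$ for any $i<j<l$.

\begin{lemma}\label{lem:free-short}
With respect to any $k$ tournaments, a free sequence has length at most $2^{2^k}$.
\end{lemma}

\begin{proof}
Let $s_1,\dots,s_m$ be free. For $i<j$ let $\varepsilon_{ij}\in\{+,-\}^k$ have $\gamma$-th coordinate $+$ if $s_j\succ_\gamma s_i$ and $-$ otherwise. Let $i<j<l$. In the tournament $\succ_\gamma$, the element $s_j$ beats $s_i$ and loses to $s_l$ when the $\gamma$-th coordinates of $\varepsilon_{ij}$ and $\varepsilon_{jl}$ are both $+$, and it loses to $s_i$ and beats $s_l$ when both are $-$. So $s_j$ is boxed by $s_i,s_l$ if and only if $\varepsilon_{ij}=\varepsilon_{jl}$, and freeness says that $\varepsilon_{ij}\ne\varepsilon_{jl}$ for all $i<j<l$.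

Put $\Phi(i)=\{\varepsilon_{il}:l>i\}\subseteq\{+,-\}^k$. For $i<j$ the vector $\varepsilon_{ij}$ lies in $\Phi(i)$ and not in $\Phi(j)$. So $\Phi(1),\dots,\Phi(m)$ are distinct subsets of a set with $2^k$ elements, and $m\le2^{2^k}$.
\end{proof}

\begin{example}\label{ex:complete}
Suppose $k$ tournaments cover the complete graph $K_n$. By \eqref{eq:unboxed} any enumeration of the vertices is free, so $n\le2^{2^k}$. With Proposition~\ref{prop:cover}(a) this shows that $\dim P(K_n)$ tends to infinity with $n$. But Lemma~\ref{lem:free-short} never uses transitivity, and with Proposition~\ref{prop:cover}(c) it shows equally that $\chi(G_{P(K_n)})$ tends to infinity.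
\end{example}

We therefore need graphs in which \eqref{eq:unboxed} produces a long free sequence for linear orders and for a reason that does not apply to tournaments.

\section{Sparse graphs that force long free sequences}\label{sec:construction}

A free sequence can be grown from the front: if $s_2,\dots,s_{m+1}$ is free, it suffices to find $s_1$ such that no $s_j$ is boxed by $s_1$ and another term. In a complete graph any new vertex works, because it is adjacent to all the terms. We want a vertex that works although it has only one neighbor among the candidates for $s_2,\dots,s_{m+1}$. The first case shows how transitivity provides one.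

\begin{example}\label{ex:small}
Let $I$ be a set of $N\ge3$ vertices. For each map $g:I\to\{x,z\}$ take a new edge $x_gz_g$, and join each $s\in I$ to $x_g$ if $g(s)=x$ and to $z_g$ if $g(s)=z$ (Figure~\ref{fig:step}). This graph has no triangle. Nevertheless, for any linear orders $L_1,\dots,L_k$ satisfying \eqref{eq:unboxed}, there are $s$ and $g$ such that none of $s,x_g,z_g$ is boxed by the other two, just as if $s,x_g,z_g$ formed a triangle.

Suppose not, and fix $g$ and $s$. The vertex $s$ is not boxed by the ends of the edge $x_gz_g$. If $g(s)=x$, then $z_g$ is not boxed by the ends of the edge $sx_g$, so $x_g$ must be boxed by $s,z_g$; in particular $x_g$ lies between $s$ and $z_g$ in $L_1$. If $g(s)=z$, then in the same way $z_g$ lies between $s$ and $x_g$ in $L_1$. If $x_g<z_g$ in $L_1$, it follows that $g^{-1}(x)$ lies below $x_g$ and $g^{-1}(z)$ lies above $z_g$, so $g^{-1}(x)$ is an initial segment of $I$ in $L_1$. If $z_g<x_g$, it is a final segment. There are $N+1$ initial and $N+1$ final segments, with $\emptyset$ and $I$ in both lists, so at most $2N$ maps $g$ are possible. But all $2^N$ maps occur, and $2^N>2N$ for $N\ge3$.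
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\filldraw (0,0) circle (1.6pt) node[below] {$s_1$};
\filldraw (1,0) circle (1.6pt) node[below] {$s_2$};
\filldraw (2,0) circle (1.6pt) node[below] {$s_3$};
\filldraw (4,0) circle (1.6pt) node[below] {$x_g$};
\filldraw (5,0) circle (1.6pt) node[below] {$z_g$};
\filldraw (7,0) circle (1.6pt) node[below] {$x_h$};
\filldraw (8,0) circle (1.6pt) node[below] {$z_h$};
\draw[thick] (4,0)--(5,0) (7,0)--(8,0);
\draw (0,0) to[bend left=35] (4,0) (1,0) to[bend left=35] (5,0) (2,0) to[bend left=35] (4,0);
\draw[dashed] (0,0) to[bend left=55] (8,0) (1,0) to[bend left=55] (7,0) (2,0) to[bend left=55] (7,0);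
\node at (1,-0.9) {$I$};
\node at (4.5,-0.9) {$K_g$};
\node at (7.5,-0.9) {$K_h$};
\end{tikzpicture}
\caption{One step of the construction applied to a single edge $xz$, with an independent set $I=\{s_1,s_2,s_3\}$. Two of the eight copies of the edge are shown, for the maps $g$ and $h$ with values $(x,z,x)$ and $(z,x,x)$ on $(s_1,s_2,s_3)$. Every vertex of $I$ has exactly one neighbor in every copy. From left to right the vertices appear in the construction order: first $I$, then the copies as intervals.}
\label{fig:step}
\end{figure}

In the example, if no vertex of $I$ works, then $g$ can be read off from the position of the copy relative to $I$, and a linear order offers few positions. When the edge $xz$ is replaced by a graph on $b$ vertices, the position of the copy no longer determines $g(s)$, but it still excludes at least one of the $b$ values. This leaves at most $(b-1)^N$ maps for each position, and the number of positions in $k$ linear orders is polynomial in $N$.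

\subsection*{The graphs $F_m$}
Fix $k\ge1$. We define graphs $F_1,F_2,\dots$, depending on $k$, each with a linear order $<$ on its vertices, the \emph{construction order}, which is used only in Section~\ref{sec:four}.

The graph $F_1$ is a single vertex. Given $F_m$, put $B=V(F_m)$ and $b=|B|$, and choose $N\ge1$ with
\begin{equation}\label{eq:N}
(N+b)^{kb}\,(b-1)^N<b^N .
\end{equation}
For $b=1$ the left side is $0$; for $b\ge2$ such an $N$ exists because $(b/(b-1))^N$ outgrows every polynomial in $N$. Let $I$ be a set of $N$ vertices, disjoint from $B$. For each map $g:I\to B$ take a copy $K_g$ of $F_m$, the copies being disjoint from each other and from $I$, and write $\kappa_g$ for the vertex of $K_g$ that corresponds to $\kappa\in B$. The edges of $F_{m+1}$ are the edges inside the copies and the edges $s\,g(s)_g$ for all $s\in I$ and all $g$. In the construction order of $F_{m+1}$ the set $I$ comes first, in any order; then the copies follow as consecutive intervals, in any order, each ordered internally as $F_m$.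

There are no edges inside $I$ and none between different copies, and each $s\in I$ has exactly one neighbor in each copy. For example, $F_2$ is a single edge, and $F_3$ is a graph as in Example~\ref{ex:small}. Each $F_m$ is triangle-free, by induction: a triangle of $F_{m+1}$ disjoint from $I$ lies inside one copy, and a triangle meeting $I$ has exactly one vertex $s\in I$ and two adjacent vertices outside $I$, which would be two neighbors of $s$ in the same copy.

\begin{lemma}\label{lem:free-long}
Let $m\ge1$ and let $L_1,\dots,L_k$ be linear orders on $V(F_m)$ such that no vertex is boxed by the two ends of an edge. Then $V(F_m)$ contains a free sequence of length $m$.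
\end{lemma}

\begin{proof}
We use induction on $m$; for $m=1$ take the single vertex. Let $L_1,\dots,L_k$ be such orders on $V(F_{m+1})$, and keep the notation of the construction.

A \emph{pattern} is a $k$-tuple of linear orders on $I\cup B$ whose $i$-th member agrees with $L_i$ on $I$, for each $i$. An order on $I$ is extended to $I\cup B$ by inserting the $b$ elements of $B$ one at a time, with $N+1,N+2,\dots,N+b$ available places, so the number of patterns is $\big((N+1)(N+2)\cdots(N+b)\big)^k\le(N+b)^{kb}$. Each map $g$ determines a pattern $\pi(g)$: restrict $L_1,\dots,L_k$ to $I\cup V(K_g)$ and rename $\kappa_g$ as $\kappa$. For a pattern $\pi$ and $s\in I$, let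
\[
\mathrm{Vis}_\pi(s)=\{\kappa\in B:\ \text{no }\kappa'\in B\setminus\{\kappa\}\text{ is boxed by } s,\kappa\text{ in }\pi\}
\]
be the set of vertices that $s$ sees without obstruction. Since $s\,g(s)_g$ is an edge, the hypothesis gives
\begin{equation}\label{eq:vis}
g(s)\in\mathrm{Vis}_{\pi(g)}(s)\qquad\text{for all $g$ and all $s\in I$.}
\end{equation}

Suppose that $\mathrm{Vis}_{\pi(g)}(s)\ne B$ for all $g$ and $s$. Let $\pi$ be a pattern of the form $\pi(g_0)$. Then $|\mathrm{Vis}_\pi(s)|\le b-1$ for all $s\in I$, and by \eqref{eq:vis} every $g$ with $\pi(g)=\pi$ satisfies $g(s)\in\mathrm{Vis}_\pi(s)$ for all $s$. So at most $\prod_{s\in I}|\mathrm{Vis}_\pi(s)|\le(b-1)^N$ maps have pattern $\pi$. Summing over the patterns that occur gives $b^N\le(N+b)^{kb}(b-1)^N$, which contradicts \eqref{eq:N}.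

Hence there are $g$ and $s\in I$ with $\mathrm{Vis}_{\pi(g)}(s)=B$: for any two distinct vertices $y,y'$ of $K_g$, the vertex $y'$ is not boxed by $s,y$. The restrictions of the orders to $K_g$, a copy of $F_m$, satisfy the hypothesis of the lemma, so $K_g$ contains a free sequence $s_2,\dots,s_{m+1}$. Put $s_1=s$. Let $i<j<l$. If $i\ge2$, then $s_j$ is not boxed by $s_i,s_l$ by induction; if $i=1$, this holds by the choice of $g$ and $s$.
\end{proof}

\begin{remark}\label{rem:transitivity}
Transitivity enters only in the count of patterns. A tournament on $I$ has at least $2^{bN}$ extensions to $I\cup B$, since each of the $bN$ pairs between $I$ and $B$ can be oriented freely, and $2^{bN}>b^N$, so for tournaments the count gives nothing. The lemma is in fact false for tournaments: for $k=4$ and $m>2^{16}$, the four tournaments of Lemma~\ref{lem:four} below satisfy \eqref{eq:unboxed} for $F_m$, and Lemma~\ref{lem:free-short} rules out a free sequence of length $m$.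
\end{remark}

\section{Four tournaments}\label{sec:four}

In this section $<$ is the construction order on $V(F_m)$. Let $xz$ be an edge with $x<z$, and let $v$ be a vertex that has to beat both ends. If $v>z$, the order itself serves, and if $v<x$, its reverse would serve. The difficulty is the case $x<v<z$: in one tournament $v$ must beat a smaller and a larger vertex. A tournament is determined by the set of $2$-subsets on which the larger vertex wins, and we need such a set that contains $xv$ and not $vz$. If these sets are taken to be the color classes of a coloring $c$ of all $2$-subsets, the requirement becomes $c(xv)\ne c(vz)$. For a complete graph on vertices $s_1<\dots<s_n$ this cannot be met with three colors when $n>8$, since the sets $\{c(s_is_l):l>i\}$ would be distinct, as in the proof of Lemma~\ref{lem:free-short}. For $F_m$ three colors are always enough.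

\begin{lemma}\label{lem:threecolors}
For every $m\ge1$ there is a map $c$ from the $2$-subsets of $V(F_m)$ to $\{1,2,3\}$ such that $c(xy)\ne c(yz)$ for every edge $xz$ with $x<z$ and every vertex $y$ with $x<y<z$.
\end{lemma}

\begin{proof}
We use induction on $m$; for $m=1$ there is nothing to color. On $V(F_{m+1})$ define $c$ as follows.
\begin{itemize}
\item Inside each copy $K_g$, let $c$ be the coloring of $F_m$ given by induction.
\item Put $c(yy')=1$ if $y,y'\in I$, or if $y$ and $y'$ lie in different copies.
\item For $s\in I$ and $y\in K_g$ choose $c(sy)\in\{2,3\}$: if $y<g(s)_g$, choose it different from $c(y\,g(s)_g)$, which is already defined inside $K_g$; otherwise put $c(sy)=2$.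
\end{itemize}
In the last rule one of two colors has to avoid a single value, so the choice is possible.

Let $xz$ be an edge with $x<z$, and let $x<y<z$. If the edge lies inside a copy $K_g$, then $y\in K_g$ because $K_g$ is an interval, and induction applies. Otherwise $x=s\in I$ and $z=g(s)_g$ for some $g$, and there are three cases. If $y\in I$, then $c(sy)=1$ and $c(yz)\in\{2,3\}$. If $y\in K_h$ with $h\ne g$, then $c(sy)\in\{2,3\}$ and $c(yz)=1$. If $y\in K_g$, then $y<g(s)_g$, and $c(sy)\ne c(yz)$ by the last rule.
\end{proof}

The proof uses that $s$ has only one neighbor in each copy: with several neighbors above $y$ in $K_g$, the color $c(sy)$ would have to avoid several values, possibly both $2$ and $3$. Triangle-freeness is a by-product of this property and is not used otherwise. For $F_3$ the rules give $c(x_gz_g)=2$ on each copy $x_g<z_g$ of the edge $F_2$, then $c(sx_g)=3$ if $g(s)=z$, color $2$ on the remaining pairs between $I$ and the copies, and color $1$ on all other pairs.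

The three color classes, the order and its reverse give five tournaments. The reverse order can be spared, because two pairs use at most two of the three colors.

\begin{lemma}\label{lem:four}
For every $m\ge1$ the graph $F_m$ is covered by four tournaments.
\end{lemma}

\begin{proof}
Let $c$ be as in Lemma~\ref{lem:threecolors}. For vertices $u<w$ and $\gamma\in\{1,2,3\}$ put $w\succ_\gamma u$ if $c(uw)=\gamma$ and $u\succ_\gamma w$ if $c(uw)\ne\gamma$; put also $w\succ_4u$.

(C1) Let $xz$ be an edge with $x<z$ and let $v\notin\{x,z\}$. If $x<v<z$, take $\gamma=c(xv)$. Then $v\succ_\gamma x$ since $v$ is the larger vertex of a pair of color $\gamma$, and $v\succ_\gamma z$ since $v$ is the smaller vertex of a pair of color $c(vz)\ne\gamma$. If $v<x$, take $\gamma\in\{1,2,3\}\setminus\{c(vx),c(vz)\}$; then $v$ is the smaller vertex of two pairs whose colors differ from $\gamma$, so it beats both $x$ and $z$ in $\succ_\gamma$. If $v>z$, take $\gamma=4$.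

(C2) Let $v\ne w$. If $v>w$, take $\gamma=4$. If $v<w$, take $\gamma\in\{1,2,3\}\setminus\{c(vw)\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $k$, construct the graphs $F_m$ for this $k$, choose $m>2^{2^k}$ and let $P=P(F_m)$. The graph $F_m$ is triangle-free and has an edge, since $m\ge2$, so $P$ has height $2$. By Lemma~\ref{lem:four} and Proposition~\ref{prop:cover}(b), $\chi(G_P)\le4$. Suppose $\dim P\le k$. By Proposition~\ref{prop:cover}(a), $k$ linear orders cover $F_m$, so they satisfy \eqref{eq:unboxed}. Lemma~\ref{lem:free-long} gives a free sequence of length $m>2^{2^k}$, contradicting Lemma~\ref{lem:free-short}. Hence $\dim P>k$.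

If a function $f$ as in the Question existed, then for an integer $k\ge\max\{1,f(4)\}$ this poset would satisfy $k<\dim P\le f(4)\le k$, which is absurd.
\end{proof}

\section{All pairs $d\ge t\ge4$}\label{sec:all}

Theorem~\ref{thm:main} gives large dimension and small chromatic number, but neither value exactly. We lower the dimension to $d$ by deleting points, and then raise the chromatic number to $t$ by attaching a poset in which both parameters equal $t$. Two standard facts are needed.

First, if $Q$ is a poset with at least two points and $Q-x$ is obtained by deleting a point $x$, then
\begin{equation}\label{eq:removal}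
\dim Q-1\le\dim(Q-x)\le\dim Q .
\end{equation}
The upper bound holds because a realizer restricts to a realizer of any subposet; the lower bound is due to Hiraguchi \cite{Hiraguchi}.

Second, the \emph{standard example} $S_t$, for $t\ge2$, has minimal elements $a_1,\dots,a_t$ and maximal elements $b_1,\dots,b_t$, with $a_i<b_j$ if and only if $i\ne j$. It has dimension $t$ \cite{DM}. For $i\ne j$ we have $a_i\le b_j$ and $a_j\le b_i$, so the pairs $(a_1,b_1),\dots,(a_t,b_t)$ form a clique in $G_{S_t}$ by \eqref{eq:adj}. With \eqref{eq:trivial} this gives $t\le\chi(G_{S_t})\le\dim S_t=t$.

\begin{proof}[Proof of Theorem~\ref{thm:all}]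
Let $d\ge t\ge4$. Theorem~\ref{thm:main} with $k=d-1$ gives a poset $Q$ with $\chi(G_Q)\le4$ and $\dim Q\ge d$. Delete the points of $Q$ one at a time until a single point remains. The dimension starts at a value at least $d$, ends at $1$, and by \eqref{eq:removal} drops by $0$ or $1$ at each step. So some subposet $R$ of $Q$ has $\dim R=d$. By \eqref{eq:adj}, $G_R$ is the subgraph of $G_Q$ induced on $\mathrm{Inc}(R)$, so $\chi(G_R)\le4\le t$.

Let $P$ be the ordinal sum of $S_t$ and $R$: the disjoint union of the two posets, with every element of $S_t$ placed below every element of $R$. Every incomparable pair of $P$ lies inside $S_t$ or inside $R$.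

A pair $(a,b)$ from $S_t$ and a pair $(a',b')$ from $R$ are not adjacent, since adjacency requires $a'\le b$, whereas $b<a'$. So $G_P$ is the disjoint union of $G_{S_t}$ and $G_R$, and $\chi(G_P)=\max\{t,\chi(G_R)\}=t$.

Let $M_1,\dots,M_d$ be a realizer of $S_t$, with repetitions, which exists because $t\le d$, and let $M'_1,\dots,M'_d$ be a realizer of $R$. Let $L_i$ be the order $M_i$ followed by the order $M'_i$. Each $L_i$ is a linear extension of $P$, and each incomparable pair of $P$ is reversed by some $L_i$, so $\dim P\le d$. Since $R$ is a subposet of $P$, also $\dim P\ge\dim R=d$.
\end{proof}

\begin{thebibliography}{9}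

\bibitem{DGHC}
\emph{Dimension, Graph and Hypergraph Coloring},
\texttt{https://refubium.fu-berlin.de/\allowbreak bitstream/\allowbreak handle/\allowbreak fub188/\allowbreak 19002/\allowbreak 1998\_12.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y\&\allowbreak save=y}

\bibitem{DM}
Dushnik and Miller, 1941.

\bibitem{Hiraguchi}
Hiraguchi, \emph{On the dimension of partially ordered sets}, 1951.

\end{thebibliography}
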